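# Full degree classes and thick-spoked Petersen graphs: the equality $\chi'_{\rm vd}=k''$ fails

## Six pairs of colors on a hexagon

Color the edges of the 6-cycle properly so that no two vertices see the same set of colors. How many colors do we need? Each vertex sees a set of exactly two colors, so with $k$ colors we need at least six 2-subsets of $\{1,\dots,k\}$, that is, $\binom k2\ge 6$. Three colors give only three pairs. Four colors give exactly six pairs, just enough.

Suppose four colors worked. Then every pair from $\{1,2,3,4\}$ occurs at exactly one vertex. Color 1 lies in three pairs, $\{1,2\},\{1,3\},\{1,4\}$, so exactly three vertices see color 1. But the edges of color 1 form a matching, which covers an even number of vertices. Contradiction: four colors are not enough. Five are: color the edges in cyclic order $1,2,3,1,4,5$. The vertices see $\{1,2\},\{2,3\},\{1,3\},\{1,4\},\{4,5\},\{1,5\}$, six distinct pairs.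

So counting gives the bound 4, and parity raises it to the correct value 5. Are counting and parity the whole story, for every graph? A conjecture, which these notes disprove, says yes. The problem is taken from "Panos M. Pardalos", https://github.com/SYSU-Jmiao/bookshelf.

**Definition (vde-coloring).** Let $G$ be a finite simple graph with a proper edge-coloring, and let $S(v)$ be the set of colors used on the edges incident to $v$. The coloring is *vertex-distinguishing* (a *vde-coloring*) if the sets $S(v)$ are pairwise distinct for distinct vertices $v$. A graph is *nice* if it has no component isomorphic to $K_2$ and at most one isolated vertex. For nice $G$, $\chi'_{\rm vd}(G)$ is the minimum number of colors in a vde-coloring.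

A vde-coloring exists exactly for nice graphs. The two ends of a $K_2$ component see the same set, and two isolated vertices both see $\emptyset$, so niceness is needed. Conversely, in a nice graph give all edges different colors. If $S(u)=S(v)\neq\emptyset$ for $u\ne v$, then $u$ and $v$ have the same incident edges, so there is just one such edge, $uv$, and it forms a $K_2$ component; if $S(u)=S(v)=\emptyset$, there are two isolated vertices. Both are excluded.

## Counting, global parity and parity across cuts

Write $[k]=\{1,\dots,k\}$. Let $d(v)$ be the degree of $v$, let $\delta,\Delta$ be the minimum and maximum degree of $G$, and let $n_j$ be the number of vertices of degree $j$. The symbol $\oplus$ denotes symmetric difference, so $\bigoplus_v S(v)$ is the set of elements lying in an odd number of the sets $S(v)$. For $X\subseteq V(G)$ put $X^c=V(G)\setminus X$, and let $E(X,X^c)$ be the set of edges between $X$ and $X^c$. A *$k$-assignment on $X$* will mean a choice of distinct sets $S(v)\subseteq[k]$, $v\in X$, with $|S(v)|=d(v)$. It is not required to come from a coloring.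

**Definition (three parameters).**

- $k(G)$ is the minimum $k$ such that $\binom kj\ge n_j$ for all $j$ with $\delta\le j\le\Delta$.
- $k'(G)$ is the minimum $k$ such that there is a $k$-assignment on $V(G)$ with $\bigoplus_{v\in V(G)}S(v)=\emptyset$.
- $k''(G)$ is the smallest $k$ such that for any $X\subseteq V(G)$ there is a $k$-assignment on $X$ with $\left|\bigoplus_{v\in X}S(v)\right|\le|E(X,X^c)|$.

In the last item the assignment may depend on $X$.

**Lemma 1.** For every nice graph $G$, $\chi'_{\rm vd}(G)\ge k''(G)\ge k'(G)\ge k(G)$.

*Proof.* Take a vde-coloring with colors in $[K]$, $K=\chi'_{\rm vd}(G)$, and let $X\subseteq V(G)$. The sets $S(v)$ are distinct and $|S(v)|=d(v)$ because the coloring is proper. Let $c\in\bigoplus_{v\in X}S(v)$, so an odd number of vertices of $X$ see $c$. The $c$-colored edges inside $X$ cover an even number of them, so at least one $c$-colored edge lies in $E(X,X^c)$. Different colors $c$ give different edges, so $\left|\bigoplus_{v\in X}S(v)\right|\le|E(X,X^c)|$. Hence $k''(G)\le K$. Taking $X=V(G)$ in the definition of $k''$ gives $k'(G)\le k''(G)$, since $E(V(G),\emptyset)=\emptyset$. Finally, if a $k'$-assignment on $V(G)$ exists, the $n_j$ vertices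 of degree $j$ have distinct $j$-subsets of $[k']$, so $n_j\le\binom{k'}j$ and $k(G)\le k'(G)$. $\square$

It is also known that $k''(G)\le k(G)+1$; we shall not use this.

For the hexagon, $k=4$. With four colors the only assignments use all six pairs, whose symmetric difference is $[4]\neq\emptyset$; so $k'\ge5$, and since $\chi'_{\rm vd}=5$, Lemma 1 gives $k'=k''=5$.

To separate $k''$ from $k'$, take the disjoint union of $C_6$ and $K_4$. Here $n_2=6=\binom42$ and $n_3=4=\binom43$, so $k=4$. With four colors, the pairs have symmetric difference $[4]$, and so do the triples (each color is in three of them). The total is $[4]\oplus[4]=\emptyset$, so $k'=4$. But $X=V(C_6)$ has no edges leaving it, while every 4-assignment on it has symmetric difference of size $4$. So $k''\ge5$. Five colors suffice even for a vde-coloring: use the coloring above on $C_6$, and on $K_4$ with vertices $a,b,c,d$ put $ab\mapsto1$, $cd\mapsto2$, $ac\mapsto3$, $bd\mapsto4$, $ad\mapsto5$, $bc\mapsto5$. This is proper, and the sets at $a,b,c,d$ are $\{1,3,5\},\{1,4,5\},\{2,3,5\},\{2,4,5\}$. Thus $k=k'=4$ and $k''=\chi'_{\rm vd}=5$.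

**Conjecture.** For all nice graphs $G$, $\chi'_{\rm vd}(G)=k''(G)$.

In both examples it holds. We shall see that it is false.

## The boundary of a full degree class

Looking for a single set $X$ whose parity forbids $k$ colors is hopeless as a way to refute the conjecture: the definition of $k''$ has already tested every $X$. Nor does passing all these tests produce a coloring directly. The inequality for $X$ says how many colors must appear an odd number of times on the cut $E(X,X^c)$, and that there are enough edges to carry them. It does not say which edge carries which color. An edge lies in many cuts, and its color has to serve all of them. That is the gap to exploit: we want many cuts, each of which passes its test with no room to spare, such that no choice of colors on the edges serves them all.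

The hexagon shows how to make a tight cut. Label its vertices $0,\dots,5$ cyclically, delete the edges $01$ and $23$, and give each of $0,1,2,3$ one new edge leading out of the hexagon, say $e_0,e_1,e_2,e_3$. All six vertices still have degree 2. Suppose the whole graph is vde-colored with $[4]$. The six pairs all occur at these six vertices, each color is seen by three of them, and so each color must leave through an odd number of the edges $e_0,\dots,e_3$. There are four colors and four edges, so each $e_i$ gets a different color. This can really happen locally: color $e_1,12,e_2$ with $1,2,3$ and $e_0,05,54,43,e_3$ with $2,4,1,3,4$. The vertices $1,2,0,5,4,3$ see $\{1,2\},\{2,3\},\{2,4\},\{1,4\},\{1,3\},\{3,4\}$, all six pairs, and $e_0,e_1,e_2,e_3$ have colors $2,1,3,4$.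

Two facts were used: all $j$-subsets occur, and each color lies in an odd number of them. The second holds for all sizes $j$ at once when $k$ is a power of two.

**Lemma 2 (parity fact).** Let $k=2^m$ and $1\le j\le k$. Each $c\in[k]$ lies in an odd number of $j$-subsets of $[k]$. Hence the symmetric difference of all $j$-subsets of $[k]$ is $[k]$.

*Proof.* The number in question is $\binom{k-1}{j-1}$. In $\mathbb F_2[x]$ we have $(1+x)^{2^m}=1+x^{2^m}$, by squaring $m$ times, and also $1+x^{2^m}=(1+x)\left(1+x+\dots+x^{2^m-1}\right)$. Canceling the factor $1+x$ gives
$$(1+x)^{2^m-1}=\sum_{i=0}^{2^m-1}x^i\quad\text{in }\mathbb F_2[x],$$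
so every binomial coefficient $\binom{2^m-1}{i}$ with $0\le i\le 2^m-1$ is odd. $\square$

For $k=8$ the row is $1,7,21,35,35,21,7,1$. For $k=6$ it is $1,5,10,10,5,1$, so the argument would break at $j=3$ and $j=4$.

**Lemma 3 (boundary colors).** Let $k=2^m$ and $1\le j\le k$. Let $W\subseteq V(G)$ consist of $\binom kj$ vertices, all of degree $j$ in $G$, with exactly $k$ edges of $G$ between $W$ and its complement. In every vde-coloring of $G$ with colors in $[k]$, these $k$ edges carry all $k$ colors, each exactly once.

*Proof.* The $\binom kj$ vertices of $W$ have distinct $j$-subsets of $[k]$ as their sets $S(v)$, so all $j$-subsets occur. By Lemma 2, for each color $c$ the number of vertices of $W$ incident with color $c$ is odd. The $c$-colored edges inside $W$ form a matching and cover an even number of these vertices. The remaining ones are covered by $c$-colored edges leaving $W$, each of which covers exactly one vertex of $W$. So the number of leaving edges of color $c$ is odd, in particular at least one. There are $k$ leaving edges and $k$ colors, so each color occurs exactly once. $\square$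

Now make $G$ out of several such pieces, joined to each other by edges. Contract each piece to a point. What remains is a $k$-regular multigraph $Q$, and by Lemma 3 a vde-coloring of $G$ with colors in $[k]$ turns into a proper $k$-edge-coloring of $Q$. (In a multigraph, proper means that any two edges sharing a vertex get different colors; parallel edges therefore differ.) So if $Q$ has no proper $k$-edge-coloring, then $\chi'_{\rm vd}(G)>k$. Two pieces of equal degree $j$ would need $2\binom kj$ distinct $j$-subsets of $[k]$, so each piece must have its own degree.

What must $Q$ satisfy so that $k''$ does not notice? Let $X$ be a union of an odd number of pieces. By Lemma 2 every $k$-assignment on $X$ has symmetric difference $[k]$, so we need at least $k$ edges leaving $X$. This is a condition on odd cuts of $Q$. For a multigraph $H$ let $e_H(A)$ be the number of edges of $H$ between $A$ and $V(H)\setminus A$, counted with multiplicity.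

**Definition ($k$-graph).** A *$k$-graph* is a $k$-regular loopless multigraph $Q$ with an even number of vertices such that $e_Q(T)\ge k$ for every $T\subseteq V(Q)$ with $|T|$ odd.

Two vertices joined by $k$ parallel edges form a $k$-graph, which is clearly $k$-edge-colorable. A cubic graph with a bridge is not a 3-graph: each side $T$ of the bridge inside its component satisfies $3|T|\equiv 1\pmod 2$, since $3|T|$ is twice the number of edges inside $T$ plus one, so $|T|$ is odd while $e_Q(T)=1$.

The plan works as soon as we have a $k$-graph without a proper $k$-edge-coloring, with $k$ a power of two and with few vertices compared with $k$.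

**Theorem 1.** Let $k=2^m\ge64$ and let $Q$ be a $k$-graph with $2\le n\le k/4-2$ vertices. There is a nice simple graph $G$ (connected if $Q$ is connected) such that:

1. $k(G)=k$. There are assignments of distinct sets $S(v)\subseteq[k]$ with $|S(v)|=d(v)$, $v\in V(G)$, and every such assignment satisfies $\left|\bigoplus_{v\in X}S(v)\right|\le|E(X,X^c)|$ for all $X\subseteq V(G)$ simultaneously. Hence $k(G)=k'(G)=k''(G)=k$.
2. If $G$ has a vde-coloring with at most $k$ colors, then $Q$ has a proper $k$-edge-coloring.

**Theorem 2.** For every even $k\ge4$ there is a connected $k$-graph $Q_k$ on 10 vertices with no proper $k$-edge-coloring.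

**Corollary (disproof).** Let $k=2^m\ge64$. Then there is a connected nice graph $G$ with $k(G)=k'(G)=k''(G)=k$ and $\chi'_{\rm vd}(G)\ge k+1$. So the conjecture is false. It remains false if $k''$ is strengthened by requiring a single assignment $S$ to work for all $X$ at once.

*Proof from the two theorems.* Since $k\ge64$, we have $10\le 14\le k/4-2$, so Theorem 1 applies to $Q=Q_k$ and gives a connected nice graph $G$ with $k(G)=k'(G)=k''(G)=k$. A vde-coloring with at most $k$ colors would give a proper $k$-edge-coloring of $Q_k$, which does not exist. For the last sentence: the strengthened parameter is at least $k''(G)=k$, and by part 1 any single $k$-assignment on $V(G)$ works for all $X$, so it also equals $k$. $\square$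

## Petersen graphs with thick spokes

Let $P$ be the Petersen graph with vertices $o_i,\iota_i$ ($i\in\mathbb Z_5$) and edges $o_io_{i+1}$ (outer), $\iota_i\iota_{i+2}$ (inner) and $o_i\iota_i$ (spokes). Let $M=\{o_i\iota_i:i\in\mathbb Z_5\}$. Then $P-M$ consists of two 5-cycles, the outer one $C_1$ and the inner one $C_2$.

The natural candidate is $P$ itself, but it is 3-regular, and we need ten pieces with ten different degrees, hence a large $k$. Multiplying all edges by the same number $r$ gives degree $3r$, never a power of two. Moreover, it can destroy the obstruction already for $r=2$. For each $i$ let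
$$N_i=\{o_i\iota_i,\ o_{i+1}o_{i+2},\ o_{i+3}o_{i+4},\ \iota_{i+2}\iota_{i+4},\ \iota_{i+1}\iota_{i+3}\},$$
a perfect matching of $P$. The six perfect matchings $M,N_0,\dots,N_4$ cover every edge exactly twice: the spoke $o_i\iota_i$ lies in $M$ and $N_i$; the edge $o_jo_{j+1}$ lies in $N_{j-1}$ and $N_{j-3}$; the edge $\iota_j\iota_{j+2}$ lies in $N_{j-2}$ and $N_{j-1}$. So $P$ with all edges doubled does have a proper 6-edge-coloring. We must thicken unevenly: let $Q_k$ be $P$ with every edge of $M$ given multiplicity $k-2$ and all other edges multiplicity $1$. Each vertex has degree $(k-2)+2=k$, so $Q_k$ is connected, loopless and $k$-regular, on ten vertices.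

*Proof of Theorem 2.*

**Step 1: odd cuts.** We show that $e_{Q_k}(T)\ge k$ whenever $|T|$ is odd. The spokes pair up the ten vertices. If no spoke crossed the cut, $T$ would be a union of such pairs and $|T|$ would be even. So some edge of $M$ crosses, contributing at least $k-2$. If $T$ contains some but not all vertices of $C_1$, or some but not all of $C_2$, then at least two edges of that cycle cross as well, and $e_{Q_k}(T)\ge k$. Otherwise $T$ is a union of some of $V(C_1),V(C_2)$, and since $|T|$ is odd it is exactly one of them. Then all five spokes cross and $e_{Q_k}(T)=5(k-2)\ge k$, because $k\ge4$. So $Q_k$ is a $k$-graph.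

**Step 2: which perfect matchings $P$ can have.** Let $N$ be a perfect matching of $P$; we show $|N\cap M|\in\{1,5\}$. The vertices of $C_1$ not covered by $N\cap M$ are paired by edges of $C_1$, so $5-|N\cap M|$ is even and $|N\cap M|$ is odd. Suppose it is 3. The two uncovered vertices of $C_1$ are joined by an edge of $C_1$, say they are $o_i,o_{i+1}$. Then the vertices of $C_2$ not covered by $N\cap M$ are $\iota_i,\iota_{i+1}$, and these would have to be adjacent. But in $C_2$ adjacent indices differ by $\pm2$. Contradiction. Hence $N$ has $4$ or $0$ edges outside $M$.

**Step 3: counting the thin edges.** Suppose $Q_k$ had a proper $k$-edge-coloring. Each vertex has $k$ incident edges with distinct colors, so every color appears at every vertex, and each color class is a perfect matching of $Q_k$, which we read as a perfect matching of $P$. By Step 2 it uses $4$ or $0$ of the edges outside $M$. There are ten such edges, each of multiplicity 1, so each is in exactly one color class. Hence $10$ would be a sum of $4$s and $0$s, which is impossible. $\square$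

## Pieces made from circulant graphs

Now we prove Theorem 1. Let $k=2^m\ge64$, and let $Q$ be a $k$-graph with $2\le n\le k/4-2$ vertices.

The pieces must be robust. Take the opened hexagon with its paths $1\text{–}2$ and $3\text{–}4\text{–}5\text{–}0$ as a warning. The set $X=\{1,2\}$ has only two edges leaving it, the external ones, while an assignment with $S(1)=\{1,2\}$, $S(2)=\{3,4\}$ has a symmetric difference of size 4. We want every assignment to pass. So we need pieces in which every cut has at least $k$ edges, apart from the unavoidable exception of a cut that separates a single vertex: there, the edges at that vertex number only $j$ or $j-1$.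

**Step 1: one degree per vertex of $Q$.** The set $\{3k/4+1,\dots,k-2\}$ has $k/4-2\ge n$ elements. Choose an $n$-element subset $J$ of it and identify $V(Q)$ with $J$. So a vertex of $Q$ is now an integer $j$ with
$$\tfrac{3k}4+1\le j\le k-2. \tag{1}$$

**Step 2: a $j$-regular graph on $\binom kj$ vertices.** Fix $j\in J$ and put $N=\binom kj$, $h=\lfloor j/2\rfloor$. Since $2\le j\le k-2$, we have $N\ge\binom k2=k(k-1)/2>2k$. If $j$ is odd, then $N$ is even, because $jN=k\binom{k-1}{j-1}$ is even. Let $R_j$ be the graph on $\mathbb Z_N$ in which $x,y$ are adjacent iff $x-y\in\{\pm1,\dots,\pm h\}$ or, when $j$ is odd, $x-y=N/2$. Since $2h+2\le j+2\le k<2k<N$, the listed differences are distinct and nonzero modulo $N$. So $R_j$ is simple and regular of degree $2h$ for even $j$, and $2h+1$ for odd $j$; in both cases the degree is $j$.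

**Step 3: opening the piece.** Delete from $R_j$ the $k/2$ disjoint edges $\{2i,2i+1\}$, $0\le i<k/2$, to get $W_j$. The $k$ vertices $0,\dots,k-1$, called *ports*, have degree $j-1$ in $W_j$. All other vertices have degree $j$.

**Step 4: joining the pieces along $Q$.** Let $G$ be the disjoint union of the $W_j$, $j\in J$, together with the following *external* edges. For each edge of $Q$ joining $i$ and $j$, add one edge between a port of $W_i$ and a port of $W_j$, so that every port is used exactly once. This is possible: $Q$ is $k$-regular and loopless, so the edges of $Q$ at $j$ are $k$ in number and can be matched with the $k$ ports of $W_j$.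

Let us collect the properties of $G$. Each vertex is on at most one external edge, and external edges join different pieces, so $G$ is simple. Every vertex of $W_j$ has degree $j$ in $G$, so $n_j=\binom kj$ for $j\in J$ and $n_j=0$ for all other $j$. Since $\delta(G)>1$, there are no isolated vertices and no $K_2$ components, so $G$ is nice. Contracting each $W_j$ turns the external edges into $Q$; so if $I\subseteq J$ and $U=\bigcup_{j\in I}V(W_j)$, then
$$E(U,U^c)\text{ consists of external edges, and } |E(U,U^c)|=e_Q(I). \tag{2}$$

## Cuts inside a piece

**Lemma 4.** Let $j\in J$, $\emptyset\ne A\subsetneq V(W_j)$ and $A^c=V(W_j)\setminus A$. If $|A|=1$ or $|A^c|=1$, then $e_{W_j}(A)\ge j-1$. If $|A|,|A^c|\ge2$, then $e_{W_j}(A)\ge k$.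

*Proof.* The first claim holds because $W_j$ has minimum degree $j-1$. Now let $|A|,|A^c|\ge2$. The two sides play symmetric roles.

**Step 1: one side is small.** Here minimum degree is enough. Suppose $2\le a\le j-2$, where $a=|A|$; the case $2\le|A^c|\le j-2$ is symmetric. Each vertex of $A$ has degree at least $j-1$ and at most $a-1$ neighbors in $A$, so
$$e_{W_j}(A)\ge a(j-1)-a(a-1)=a(j-a).$$
As a function of $a$ this is concave and equals $2(j-2)$ at both $a=2$ and $a=j-2$. So, by (1), $e_{W_j}(A)\ge2(j-2)\ge\frac{3k}2-2\ge k$.

**Step 2: both sides are large; passing to $R_j$.** The remaining case is $|A|,|A^c|\ge j-1$. Only $k/2$ edges were deleted from $R_j$, so it suffices to show $e_{R_j}(A)\ge\frac{3k}2$. For $x\in\mathbb Z_N$ let $I_x=\{x,x+1,\dots,x+h\}$. Any two elements differ by at most $h$, so $I_x$ is a clique of $R_j$ on $h+1$ vertices. Let $t(x)=|A\cap I_x|$. Going from $I_x$ to $I_{x+1}$ we lose $x$ and gain $x+h+1$, so $|t(x+1)-t(x)|\le1$.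

**Step 3: a window goes from empty to full.** Suppose $t$ takes both values $0$ and $h+1$. Since $t$ changes by at most 1 at each step, it takes every value in between; pick $x$ with $t(x)=\lceil(h+1)/2\rceil$. Inside the clique $I_x$ alone the number of cut edges is
$$\left\lceil\tfrac{h+1}2\right\rceil\left\lfloor\tfrac{h+1}2\right\rfloor=\left\lfloor\tfrac{(h+1)^2}4\right\rfloor\ge\tfrac{(h+1)^2-1}4 .$$
By (1), $h+1\ge\frac{j-1}2+1=\frac{j+1}2\ge\frac{3k}8+1$. So the number of cut edges is at least
$$\tfrac14\left(\left(\tfrac{3k}8+1\right)^2-1\right)=\tfrac{9k^2}{256}+\tfrac{3k}{16}\ge\tfrac94k>\tfrac32k,$$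
where $k\ge64$ gives $\frac{9k^2}{256}\ge\frac{9\cdot64}{256}k=\frac94k$.

**Step 4: no window is full, or no window is empty.** Otherwise $t$ never takes the value $h+1$, or never takes the value $0$. Replacing $A$ by $A^c$ replaces $t$ by $h+1-t$, so we may assume that $t$ never takes the value $h+1$: no window lies inside $A$. Let $x\in A$. Both $I_x=\{x,\dots,x+h\}$ and $I_{x-h}=\{x-h,\dots,x\}$ contain an element of $A^c$. These elements are neighbors of $x$, since each window is a clique containing $x$. They are distinct, because $N>2h+1$ gives $I_x\cap I_{x-h}=\{x\}$, and $x\in A$. So every vertex of $A$ has at least two neighbors in $A^c$, and $e_{R_j}(A)\ge2|A|\ge2(j-1)\ge\frac{3k}2$. $\square$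

For scale: when $k=64$ and $j=49$, we have $h+1=25$, and Step 3 finds $12\cdot13=156$ cut edges, where $96$ are required.

By Lemma 4, every cut of $W_j$ with both sides nonempty has an edge, so each $W_j$ is connected. If $Q$ is connected, it follows that $G$ is connected.

## From a vde-coloring of $G$ to an edge-coloring of $Q$

This proves part 2 of Theorem 1. Suppose $G$ has a vde-coloring with at most $k$ colors; name the colors so that they lie in $[k]$. For each $j\in J$, the set $V(W_j)$ consists of $\binom kj$ vertices of degree $j$ in $G$, and exactly $k$ edges leave it, namely the external edges at its $k$ ports. By Lemma 3 these $k$ edges have $k$ different colors. Contract every $W_j$ and keep the colors on the external edges: the edges of $Q$ at each vertex $j$ get pairwise different colors from $[k]$. This is a proper $k$-edge-coloring of $Q$. $\square$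

## Every assignment passes every cut test

This proves part 1 of Theorem 1.

**Step 1: the counting parameter, and what assignments look like.** Let $j\in J$. For $k_0<k$ we have $\binom{k_0}j<\binom kj=n_j$, so $k_0$ colors fail the count. With $k$ colors, $\binom kj=n_j$ for $j\in J$, and $n_j=0$ for all other $j$. So $k(G)=k$. Moreover, $k$-assignments on $V(G)$ exist: they are exactly the choices, for each $j\in J$, of a bijection from $V(W_j)$ to the $j$-subsets of $[k]$. Fix any one of them, $S$. By Lemma 2,
$$\bigoplus_{v\in V(W_j)}S(v)=[k]\quad\text{for each }j\in J. \tag{3}$$
For $X\subseteq V(G)$ write $e(X)=|E(X,X^c)|$. We claim that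
$$\left|\bigoplus_{v\in X}S(v)\right|\le e(X)\quad\text{for all }X\subseteq V(G). \tag{4}$$
The left side is at most $k$, so (4) is trivial if $e(X)\ge k$. From now on assume $e(X)<k$.

**Step 2: $X$ is a union of pieces, up to one vertex.** We use Lemma 4 to cut down the possible sets $X$. For each $j$, the edges of $W_j$ in the cut number $e_{W_j}(X\cap V(W_j))$, which is less than $k$. So by Lemma 4 at most one vertex of $W_j$ lies in $X$, or at most one vertex of $W_j$ lies outside $X$. If both $X\cap V(W_j)$ and $V(W_j)\setminus X$ are nonempty, then $W_j$ contributes at least $j-1\ge3k/4$ edges to the cut. Two such $j$ would give $e(X)\ge3k/2\ge k$, so there is at most one such $j$. Hence there is a set $U=\bigcup_{j\in I}V(W_j)$ with $I\subseteq J$ such that either $X=U$, or $X=U\oplus\{v\}$ with $v\in V(W_l)$ for some $l\in J$, where $v$ is the only vertex of $W_l$ on its side of the cut. In the second situation either $v\in X$ and $l\notin I$, or $v\notin X$ and $l\in I$. By (3), in both situations $\bigoplus_{u\in U}S(u)$ is $\emptyset$ if $|I|$ is even and $[k]$ if $|I|$ is odd.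

**Step 3: $X=U$.** If $|I|$ is even, the symmetric difference is empty and (4) holds. If $|I|$ is odd, then $e(X)=e_Q(I)\ge k$ by (2) and the definition of a $k$-graph, contrary to our assumption $e(X)<k$. This is the one place where the odd-cut condition on $Q$ is used.

**Step 4: $X=U\oplus\{v\}$ with $|I|$ odd.** In either form of $X$ we have $\bigoplus_{u\in X}S(u)=\left(\bigoplus_{u\in U}S(u)\right)\oplus S(v)$. Since $v$ is alone on its side within $W_l$, all edges of $W_l$ at $v$ lie in $E(X,X^c)$, and so
$$e(X)\ge l-1. \tag{5}$$
For $|I|$ odd the symmetric difference is $[k]\oplus S(v)=[k]\setminus S(v)$. By (1) and (5) its size is $k-l\le\frac k4-1\le l-1\le e(X)$.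

**Step 5: $X=U\oplus\{v\}$ with $|I|$ even.** Now the symmetric difference is $S(v)$, of size $l$, and (5) falls short by one. We must find one more edge in the cut. If all $l$ edges of $G$ at $v$ are in $E(X,X^c)$, we are done. Otherwise some edge at $v$ is not in the cut; it is not an edge of $W_l$, so $v$ is a port and the missing edge is its external edge $f$. Passing from $X$ to $U$ moves only $v$ to the other side, so it changes the cut status of exactly the edges at $v$. Hence $f\in E(U,U^c)$, and $e_Q(I)=|E(U,U^c)|\ge1$ by (2). On the other hand, the sum of the degrees in $Q$ over $I$ counts edges inside $I$ twice and edges leaving $I$ once, so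
$$e_Q(I)\equiv k|I|\equiv0\pmod2 .$$
Therefore $|E(U,U^c)|\ge2$, and there is an edge $f'\ne f$ in $E(U,U^c)$. By (2), $f'$ is external, and it is not incident with $v$, because $v$ has only one external edge. So its status is the same for $X$ and $U$, and $f'\in E(X,X^c)$. Together with the $l-1$ edges of $W_l$ at $v$ this gives $e(X)\ge l$. The claim (4) is proved.

**Step 6: the three parameters.** The assignment $S$ was arbitrary, and it satisfies (4) for all $X$ simultaneously. Restricting it to each $X$ shows $k''(G)\le k$. With Lemma 1 and Step 1, $k\ge k''(G)\ge k'(G)\ge k(G)=k$, so all three parameters equal $k$. (Directly: $X=V(G)$ in (4) gives $\bigoplus_{v\in V(G)}S(v)=\emptyset$, which is the condition for $k'(G)\le k$.) This completes the proof of Theorem 1, and with it the disproof. $\square$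

For $k=64$, the smallest case covered, the degrees available in (1) are the fourteen numbers $49,\dots,62$. Choose any ten of them as $J$, and join the ten pieces along $Q_{64}$, whose spokes have multiplicity $62$. Then $\chi'_{\rm vd}(G)\ge65>64=k''(G)$. Only the bound $\chi'_{\rm vd}(G)\ge k''(G)+1$ has been proved for these graphs; the exact value of $\chi'_{\rm vd}(G)$ is not determined here.
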